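# Irreducible characters without zeros on a Sylow normalizer

Throughout, $p$ is a prime, all groups are finite, and characters are complex. Actions are on the right, $x^g=g^{-1}xg$, and abelian normal subgroups that we treat as modules are written additively.

## Normal Sylow subgroups, and the general problem

Let $P\in\mathrm{Syl}_p(G)$ and $\chi\in\mathrm{Irr}(G)$, and suppose that $\chi(x)\neq 0$ for all $x\in\mathbf N_G(P)$. Suppose first that $P\trianglelefteq G$. Then $\mathbf N_G(P)=G$, so $\chi$ has no zeros at all. We recall a theorem of Burnside (Isaacs, *Character Theory of Finite Groups*, Theorem 3.15): *an irreducible character of degree greater than $1$ takes the value $0$ somewhere.* Hence $\chi(1)=1$, and $p\nmid\chi(1)$.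

If $P$ is not normal, we know only that $\chi$ has no zeros on the subgroup $\mathbf N_G(P)$, which may be small. Does $p\nmid\chi(1)$ still follow? The question, for $p$-solvable groups $G$, comes from "Problems On Characters: Solvable Groups" (https://ddd.uab.cat/pub/pubmat/pubmat_a2023v67n1/pubmat_a2023v67n1p173.pdf): let $G$ be a $p$-solvable group, $P\in\mathrm{Syl}_p(G)$, and let $\chi\in\mathrm{Irr}(G)$ satisfy $\chi(x)\ne0$ for all $x\in\mathbf N_G(P)$. Is $\chi(1)$ not divisible by $p$?

Here is a small case by hand. Take $G=S_4$ and $p=2$. Then $P$ is dihedral of order $8$ and $\mathbf N_G(P)=P$. The irreducible degrees are $1,1,2,3,3$. The character of degree $2$ is $0$ on transpositions, and $P$ contains a transposition, so it does not satisfy the hypothesis. The characters of degree $3$ take values $\pm1$ on transpositions, double transpositions and $4$-cycles, so they do satisfy it, and their degree is odd. (They vanish on $3$-cycles, so the hypothesis really is weaker than having no zeros.) Here the answer is yes.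

**Definition ($p$-solvable, $p$-length).** Let $\mathbf O_p(G)$ and $\mathbf O_{p'}(G)$ be the largest normal subgroups of $G$ of $p$-power order and of order prime to $p$. Put $P_0=1$, let $Q_i/P_i=\mathbf O_{p'}(G/P_i)$, and let $P_{i+1}/Q_i=\mathbf O_p(G/Q_i)$:
$$1=P_0\le Q_0\le P_1\le Q_1\le P_2\le\cdots$$
The group is *$p$-solvable* if this series reaches $G$. The *$p$-length* of $G$ is then the least $i$ with $Q_i=G$.

Every solvable group is $p$-solvable. For $G=S_4$ and $p=2$ we get $Q_0=1$, $P_1$ the normal Klein four-group, $Q_1=A_4$, $P_2=S_4$, so the $2$-length is $2$. For $G=S_3$ and $p=2$ we get $Q_0=A_3$, $P_1=S_3$, so the $2$-length is $1$.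

We shall use three simple facts about $p$-length.

* (L1) If $1=M_0\le N_0\le M_1\le N_1\le\dots\le M_k\le N_k=G$ are normal subgroups of $G$ with each $N_i/M_i$ a $p'$-group and each $M_{i+1}/N_i$ a $p$-group, then the $p$-length is at most $k$. Indeed, if $M_i\le P_i$, then $N_iP_i/P_i$ is a normal $p'$-subgroup of $G/P_i$, so $N_i\le Q_i$; then $M_{i+1}Q_i/Q_i$ is a normal $p$-subgroup of $G/Q_i$, so $M_{i+1}\le P_{i+1}$. By induction $G=N_k\le Q_k$.
* (L2) If $M$ is a normal $p'$-subgroup of $G$, then $G$ and $G/M$ have the same $p$-length, because $\mathbf O_{p'}(G/M)=\mathbf O_{p'}(G)/M$ and the two series agree from there on.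
* (L3) The $p$-length of $X\times Y$ is the maximum of the two $p$-lengths. The projections of a normal $p'$-subgroup of $X\times Y$ are normal $p'$-subgroups, so $\mathbf O_{p'}(X\times Y)=\mathbf O_{p'}(X)\times\mathbf O_{p'}(Y)$. The same holds for $\mathbf O_p$, so the series of $X\times Y$ is the termwise product of the two series.

The case $P\trianglelefteq G$ is contained in a larger easy case.

**Theorem B.** Let $G$ be a finite group, $P\in\mathrm{Syl}_p(G)$, $\chi\in\mathrm{Irr}(G)$ with $\chi(x)\ne0$ for all $x\in\mathbf N_G(P)$. If $N\trianglelefteq G$ and $G=N\,\mathbf N_G(P)$, then $\chi_N$ is irreducible. In particular, if $G$ is $p$-solvable of $p$-length $\le 1$ (for example if $P$ is abelian), then $\chi$ restricts irreducibly to $\mathbf O_{p'}(G)$, so $\chi(1)$ divides $|\mathbf O_{p'}(G)|$ and $p\nmid\chi(1)$.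

The proof replaces Burnside's single zero by a whole coset of zeros.

## A coset of zeros, and the proof of Theorem B

We recall some standard tools. For $I\le G$ and a character $\psi$ of $I$,
$$\psi^G(x)=\sum_{Ig}\psi^\circ(gxg^{-1}),\tag{1}$$
where $Ig$ runs over the right cosets of $I$, and $\psi^\circ$ equals $\psi$ on $I$ and $0$ off $I$. So $\psi^G$ vanishes off the conjugates of $I$. If $N\trianglelefteq G$ and $\theta\in\mathrm{Irr}(N)$ has stabilizer $I$ in $G$, the Clifford correspondence says that $\psi\mapsto\psi^G$ is a bijection from the irreducible characters of $I$ over $\theta$ to those of $G$ over $\theta$. Finally, the conjugates of a proper subgroup $I<G$ do not cover $G$: there are at most $|G:I|$ of them and all contain $1$, so their union has at most $|G:I|(|I|-1)+1<|G|$ elements.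

**Lemma 1.** Let $N\trianglelefteq G$ and $\chi\in\mathrm{Irr}(G)$ with $\chi_N$ reducible. Then $\chi$ vanishes on some whole coset $Nx$.

*Proof.* Let $\theta\in\mathrm{Irr}(N)$ be a constituent of $\chi_N$, with stabilizer $I$ in $G$.

**Case $I<G$: the zeros come from induction.** By the Clifford correspondence $\chi=\psi^G$ for some $\psi\in\mathrm{Irr}(I)$. Choose $x$ in no conjugate of $I$. Every conjugate of $I$ contains $N$, so if $nx$ were in such a conjugate, then $x$ would be too. Hence the whole coset $Nx$ misses all conjugates of $I$, and $\chi$ is $0$ on $Nx$.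

**Case $I=G$: we factor the representation and use Burnside on one factor.** By Clifford's theorem $\chi_N=e\theta$, and $e>1$ because $\chi_N$ is reducible. Let $Y_0$ be a representation of $N$ affording $\theta$, put $d=\theta(1)$, and let $X$ be a representation of $G$ affording $\chi$, in a basis such that
$$X(n)=I_e\otimes Y_0(n)\qquad(n\in N).$$

First we extend $Y_0$ to $G$ up to scalars. For $t$ in a transversal of $N$ in $G$, the representations $n\mapsto Y_0(n)$ and $n\mapsto Y_0(n^t)$ have the same character, as $\theta$ is $G$-invariant. So there is an invertible $Y(t)$ with $Y(t)^{-1}Y_0(n)Y(t)=Y_0(n^t)$ for all $n\in N$. Put $Y(nt)=Y_0(n)Y(t)$. This defines $Y$ on $G$, it satisfies $Y(ng)=Y_0(n)Y(g)$ for $n\in N$, $g\in G$, and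
$$Y(g)^{-1}Y_0(n)Y(g)=Y_0(n^g)\qquad(g\in G,\ n\in N),\tag{2}$$
because for $g=n't$ the left side is $Y(t)^{-1}Y_0(n^{n'})Y(t)=Y_0(n^{n't})$. By (2), $Y(g)Y(h)$ and $Y(gh)$ conjugate every $Y_0(n)$ to the same matrix $Y_0(n^{gh})$. So $Y(g)Y(h)Y(gh)^{-1}$ commutes with $Y_0(N)$, and by Schur's lemma $Y(g)Y(h)$ is a scalar multiple of $Y(gh)$.

Next we split $Y(g)$ off from $X(g)$. Both $X(g)$ and $I_e\otimes Y(g)$ conjugate $I_e\otimes Y_0(n)$ to $I_e\otimes Y_0(n^g)$. So $X(g)(I_e\otimes Y(g))^{-1}$ commutes with all $I_e\otimes Y_0(n)$. Written as an $e\times e$ array of $d\times d$ blocks, each of its blocks commutes with $Y_0(N)$, so is scalar by Schur's lemma. Hence it equals $Q(g)\otimes I_d$ for some $Q(g)\in GL_e(\mathbb C)$, and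
$$X(g)=Q(g)\otimes Y(g)\qquad(g\in G).\tag{3}$$

The matrices $Q(g)$ have three properties.

* $Q(ng)=Q(g)$ for $n\in N$: by $X(ng)=X(n)X(g)$ we have $Q(ng)\otimes Y(ng)=Q(g)\otimes Y_0(n)Y(g)=Q(g)\otimes Y(ng)$.
* $Q(g)Q(h)$ is a scalar multiple of $Q(gh)$: compare both sides of $X(g)X(h)=X(gh)$, using that $Y(g)Y(h)$ is a nonzero scalar multiple of $Y(gh)$.
* They act irreducibly on $\mathbb C^e$: a proper nonzero common invariant subspace $M$ would give the proper nonzero $X$-invariant subspace $M\otimes\mathbb C^d$.

Now we make a group out of them. For each coset of $N$, rescale the common matrix $Q(g)$ to a matrix $Q'(g)$ of determinant $1$, and put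
$$\Gamma=\{\omega Q'(g):g\in G,\ \omega^e=1\}.$$
This is a finite set. It is closed under multiplication: $Q'(g)Q'(h)$ is a scalar multiple of $Q'(gh)$, and comparing determinants, the scalar is an $e$-th root of unity. So $\Gamma$ is a finite subgroup of $GL_e(\mathbb C)$, and it acts irreducibly in dimension $e>1$. By Burnside's theorem some element of $\Gamma$ has trace $0$. Thus $\mathrm{tr}\,Q(x)=0$ for some $x\in G$. For $y\in Nx$ we have $Q(y)=Q(x)$, so by (3) $\chi(y)=\mathrm{tr}\,Q(y)\,\mathrm{tr}\,Y(y)=0$. $\square$

*Proof of Theorem B.*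

**Step 1: the general statement.** If $G=N\,\mathbf N_G(P)$, every coset of $N$ meets $\mathbf N_G(P)$, so $\chi$ vanishes on no coset of $N$. By Lemma 1, $\chi_N$ is irreducible.

**Step 2: $p$-length at most $1$.** Put $N=\mathbf O_{p'}(G)=Q_0$. Since $Q_1=G$, the normal subgroup $P_1/N$ is a $p$-group of index prime to $p$ in $G/N$, so $P_1=NP$ and $NP\trianglelefteq G$. As $P$ is a Sylow $p$-subgroup of $NP$, the Frattini argument gives $G=NP\,\mathbf N_G(P)=N\,\mathbf N_G(P)$. By Step 1, $\chi_N\in\mathrm{Irr}(N)$, so $\chi(1)$ divides $|N|$, which is prime to $p$.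

**Step 3: abelian $P$ is a case of Step 2.** Let $G$ be $p$-solvable with $P$ abelian, and let $\bar G=G/\mathbf O_{p'}(G)$. By the Hall–Higman Lemma 1.2.3, $\mathbf C_{\bar G}(\mathbf O_p(\bar G))\le\mathbf O_p(\bar G)$. The abelian group $\bar P$ contains $\mathbf O_p(\bar G)$ and so centralizes it. Hence $\bar P\le\mathbf O_p(\bar G)$, so $\bar P=\mathbf O_p(\bar G)$, and the $p$-length is at most $1$. $\blacksquare$

## Normalizers nest the wrong way in $p$-length two

What changes when the $p$-length is $2$? The natural attempt is induction along the series. Let $N=Q_1$. Since $Q_2=G$, the group $G/N$ has a normal Sylow $p$-subgroup $NP/N$, and the Frattini argument again gives $G=N\,\mathbf N_G(P)$. So $\chi_N$ is irreducible, by Theorem B. It has the same degree as $\chi$, and $N$ has $p$-length at most $1$. It remains to apply Theorem B to $N$ and $\chi_N$.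

That last application stops. The Sylow subgroup of $N$ is $P\cap N$, and Theorem B asks that $\chi$ have no zeros on $\mathbf N_N(P\cap N)$. We know this only on $\mathbf N_N(P)$. Since $N$ is normal, $\mathbf N_G(P)\le\mathbf N_G(P\cap N)$, and this inclusion goes in the wrong direction.

The gap is real, and the answer to the question is no, for every prime.

**Theorem A.** Let $p$ be any prime. There exist a finite solvable group $G$ of derived length at most $4$ and $p$-length $2$ (of odd order if $p>2$), with $P\in\mathrm{Syl}_p(G)$ and $\mathbf N_G(P)=P$, and a $\chi\in \mathrm{Irr}(G)$ such that $\chi(x)$ is a positive integer for all $x\in \mathbf N_G(P)$ and $p\mid \chi(1)$.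

**Theorem C.** For every prime $p$ and all integers $\ell\ge2$, $n\ge1$, there are a solvable group of $p$-length exactly $\ell$ and an irreducible character, nonvanishing on the normalizer of a Sylow $p$-subgroup, whose degree is divisible by $p^n$. Hence, for given $\ell$, the implication asked about holds for all $p$-solvable groups of $p$-length at most $\ell$ if and only if $\ell\le1$.

## From conjugacy into a subgroup to a nonvanishing character

To prove Theorem A we want a character whose values we can see to be nonzero. The plan is to let $\chi$ restrict to a permutation character on a complement $H$ of a normal $p'$-subgroup $V$. Its values on $H$ then count fixed points, and "nonzero" becomes "conjugate into a point stabilizer".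

**Lemma 2.** Let $H$ be a finite group, $P\in\mathrm{Syl}_p(H)$, let $U\trianglelefteq H$ with $U\le P$, and let $T\trianglelefteq P$ with $|P:T|=p$ and $U\not\le T$. Let $E$ be a finite field of odd characteristic $q\ne p$ containing a primitive $p$-th root of unity, let $\lambda:P\to E^\times$ be a homomorphism with kernel $T$, let $V=\mathrm{Ind}_P^H(E_\lambda)$, and let $G=V\rtimes H$. Then:

* (a) $P\in\mathrm{Syl}_p(G)$, $\mathbf C_V(P)=0$ and $\mathbf N_G(P)=\mathbf N_H(P)$.
* (b) There is $\chi\in\mathrm{Irr}(G)$ with $\chi(1)=|H:T|=p\,|H:P|$ and, for $x\in H$,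
$$\chi(x)=\#\{Tg : g\in H,\ gxg^{-1}\in T\}.\tag{4}$$

So $\chi$ is a positive integer at $x\in H$ if $x$ is $H$-conjugate to an element of $T$, and is $0$ otherwise.

Such an $E$ exists: take an odd prime $q\neq p$ and $d$ with $p\mid q^d-1$, and let $E=\mathbb F_{q^d}$. For $p=2$, $E=\mathbb F_3$ works. Explicitly,
$$V=\bigoplus_{g}V_1g,$$
where $g$ runs over representatives of the right cosets $Pg$ in $H$ (with $1$ representing $P$), $V_1\cong E$, and $P$ acts on $V_1$ by $\lambda$. The group $H$ permutes the summands as it permutes the cosets $Pg$.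

*Proof.*

**Step 1: the normalizer of $P$ in $G$.** Since $V$ is a $q$-group, $|G:P|=|V|\,|H:P|$ is prime to $p$ and $P\in\mathrm{Syl}_p(G)$. Because $U$ is normal in $H$ and lies in $P$, each $u\in U$ stabilizes each summand: for $v\in V_1$ we have $(vg)u=v(gug^{-1})g=\lambda(gug^{-1})\,vg$. The map $u\mapsto\lambda(gug^{-1})$ is a nontrivial homomorphism on $U$, because $g$ normalizes $U$ and $U\not\le\ker\lambda$. So $\mathbf C_{V_1g}(U)=0$ for every $g$. As $U$ stabilizes each summand, $\mathbf C_V(P)\le\mathbf C_V(U)=0$.

The image of $\mathbf N_G(P)$ in $G/V\cong H$ normalizes the image of $P$, so $\mathbf N_G(P)\le V\,\mathbf N_H(P)$. As $\mathbf N_H(P)\le\mathbf N_G(P)$, Dedekind's law gives $\mathbf N_G(P)=\mathbf N_V(P)\,\mathbf N_H(P)$. Finally $[\mathbf N_V(P),P]\le V\cap P=1$, so $\mathbf N_V(P)=\mathbf C_V(P)=0$. This proves (a).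

**Step 2: a linear character of $V$ with stabilizer $T$ in $H$.** Let $\varepsilon$ be a nontrivial complex character of the additive group of $E$, let $\pi:V\to V_1=E$ be the projection along the other summands, and let $\mu=\varepsilon\circ\pi\in\mathrm{Irr}(V)$. Let $S=\{h\in H:\mu(v^h)=\mu(v)\text{ for all }v\in V\}$. We claim that $S=T$.

An element of $T$ fixes $V_1$ pointwise, since it acts there by $\lambda=1$, and it permutes the other summands among themselves. So it does not change $\pi$, and $T\le S$. Conversely let $h\in S$. If $h\notin P$, then $h$ moves $V_1$ to another summand, so for $v\in V_1$ we get $\pi(v^h)=0$ and $\varepsilon(v)=\mu(v)=\mu(v^h)=1$, contradicting that $\varepsilon$ is nontrivial. So $h\in P$, and $\varepsilon((\lambda(h)-1)v)=1$ for all $v\in E$. If $\lambda(h)\ne1$, the elements $(\lambda(h)-1)v$ fill $E$ and $\varepsilon$ would be trivial. So $\lambda(h)=1$ and $h\in T$.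

**Step 3: extend and induce.** Since $V$ is abelian, the stabilizer of $\mu$ in $G$ is $VT$. Define $\hat\mu(vt)=\mu(v)$ for $v\in V$, $t\in T$. As $(vt)(v't')=v\,(v')^{t^{-1}}\,tt'$ and $\mu$ is $T$-invariant, $\hat\mu$ is a linear character of $VT$, and it extends $\mu$. By the Clifford correspondence $\chi=\hat\mu^G$ is irreducible, of degree $|G:VT|=|H:T|=p\,|H:P|$.

**Step 4: the values on $H$.** Let $x\in H$. Representatives $g\in H$ of the cosets $Tg$ in $H$ also represent the right cosets of $VT$ in $G$, as $G=VH$ and $VT\cap H=T$. For $g\in H$ the element $gxg^{-1}$ lies in $H$, so it lies in $VT$ if and only if it lies in $VT\cap H=T$, and then $\hat\mu(gxg^{-1})=1$. Now (1) is exactly (4). $\square$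

Our task is now about $H$ alone. We want $H$, $P$, $U$, $T$ as in Lemma 2 such that every element of $\mathbf N_H(P)$ is $H$-conjugate into $T$. Since $T$ is a $p$-group, $\mathbf N_H(P)$ must be a $p$-group, so $\mathbf N_H(P)=P$. There are thus two demands: $P$ is self-normalizing, and every element of $P$ is conjugate into the subgroup $T$ of index $p$.

## $A_4$, $S_4$, and why the top group cannot be cyclic

Let $F=\mathbb F_{p^p}$, let $\sigma:x\mapsto x^p$ be the Frobenius map, of order $p$ on $F$, and let $\mathrm{Tr}:F\to\mathbb F_p$ be the trace. Let $R\le F^\times$ be the group of elements of norm $1$ over $\mathbb F_p$. It is cyclic of order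
$$m=\frac{p^p-1}{p-1}=1+p+\dots+p^{p-1}.$$
Clearly $p\nmid m$. Modulo $p-1$ each of the $p$ summands is $1$, so $m\equiv p\equiv1\pmod{p-1}$. Hence $\gcd(m,p-1)=1$, and since $F^\times$ is cyclic of order $m(p-1)$,
$$F^\times=R\times\mathbb F_p^\times .\tag{5}$$
If $p$ is odd, $m$ is a sum of $p$ odd numbers, so $m$ is odd. The group $R$ is $\sigma$-invariant, and by (5)
$$\mathbf C_R(\sigma)=R\cap\mathbb F_p^\times=1.\tag{6}$$

The next statement gives the conjugacy.

**Lemma 3.** For every $w\in F$ there is $r\in R$ with $\mathrm{Tr}(rw)=0$.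

*Proof.* If $w=0$, any $r$ works. Let $w\ne0$. Since $\dim_{\mathbb F_p}\ker\mathrm{Tr}=p-1\ge1$, there is $0\neq k\in\ker\mathrm{Tr}$. By (5) write $k/w=rc$ with $r\in R$ and $c\in\mathbb F_p^\times$. Then $\mathrm{Tr}(rw)=\mathrm{Tr}(c^{-1}k)=c^{-1}\mathrm{Tr}(k)=0$. $\square$

**First try.** Take $H=F\rtimes R$, with $R$ acting by multiplication, $P=U=F$ and $T=\ker\mathrm{Tr}$. By Lemma 3 every element of $P$ is conjugate into $T$, so the second demand is met. But $P$ is normal in $H$, so the first demand fails. For $p=2$ we have $F=\mathbb F_4$, $R=\mathbb F_4^\times$, and $H=A_4$ with $|T|=2$. With $E=\mathbb F_3$, Lemma 2 gives $G=\mathbb F_3^3\rtimes A_4$ and $\chi(1)=6$. For an involution $u\in P$ exactly $4$ elements $g\in A_4$ conjugate $u$ to the involution of $T$, so $\chi(u)=4/|T|=2$. Thus $\chi$ is positive on $P$, but it is $0$ on the elements of order $3$ in $\mathbf N_G(P)=A_4$.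

**Second try.** Shrink the normalizer by putting $\sigma$ on top: $H=F\rtimes(R\rtimes\langle\sigma\rangle)$, $U=F$, $P=F\langle\sigma\rangle$, $T=\ker(\mathrm{Tr})\langle\sigma\rangle$. Now it is the conjugacy that fails. For $p=2$ this is $H=S_4$, acting on the four elements of $\mathbb F_4$, where $P$ is dihedral of order $8$ and $T$ is a non-normal Klein four-group. If $\mathrm{Tr}(u)\ne0$, then $(u\sigma)^2=u+\sigma(u)=\mathrm{Tr}(u)\neq0$, so $u\sigma$ has order $4$ and is not conjugate into $T$, which has exponent $2$. The character $\chi$ of degree $6$ vanishes on the $4$-cycles.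

**The cause of the failure.** Let $H=U\rtimes K$ and $K=L\rtimes A$, with $U$ a $p$-group, $L$ a $p'$-group, $A$ an abelian $p$-group, and $P=UA$. Let $T=\ker\lambda$ with $U\not\le T$ be as in Lemma 2, and suppose that $\mathbf N_H(P)=P$. Then $\mathbf C_L(A)\le L\cap\mathbf N_H(P)=L\cap P=1$. Take $x=uh$ with $u\in U$, $h\in A$. Any $g\in H=LP$ is $g=ly$ with $l\in L$, $y\in P$. If $x^g\in P$, then $x^l=u^lh^l\in P$, so $h^l\in K\cap UA=A$. Then $h^{-1}h^l\in L\cap A=1$, so $l\in\mathbf C_L(h)$. In summary:
$$\text{if } x=uh\text{ and }x^{ly}\in P\ (l\in L,\ y\in P),\text{ then } l\in\mathbf C_L(h).\tag{7}$$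
Moreover $\lambda(x^{ly})=\lambda(x^l)$, since $\lambda$ is a homomorphism on $P$. So only $\mathbf C_L(h)$ can help to move $uh$ into $T$. If $A=\langle h\rangle$ is cyclic, then $\mathbf C_L(h)=\mathbf C_L(A)=1$ and nothing helps: choosing $u\in U$ with $\lambda(uh)\ne1$, which is possible as $\lambda$ is nontrivial on $U$, we get an element of $P$ that is not conjugate into $T$.

So $A$ must be noncyclic, with $\mathbf C_L(A)=1$, while each single $h\in A$ centralizes a part of $L$ big enough to do the work of Lemma 3. An elementary abelian group of order $p^2$ is the union of its $p+1$ subgroups of order $p$, so we give each of these subgroups its own copy of $R$ to centralize.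

## A noncyclic top group and a tensor product of traces

**Step 1: the group $K=L\rtimes A$, with $A$ self-normalizing.** Let $A$ be elementary abelian of order $p^2$, with subgroups $B_0,\dots,B_p$ of order $p$, so that $A=\bigcup_iB_i$. Choose surjective homomorphisms $\alpha_i:A\to\mathbb Z/p$ with $\ker\alpha_i=B_i$. Let $L=L_0\times\cdots\times L_p$ with each $L_i=R$, let $A$ act on $L$ by
$$(r_i)_i^{\,a}=\bigl(\sigma^{\alpha_i(a)}(r_i)\bigr)_i ,$$
and put $K=L\rtimes A$. Then $B_i$ centralizes $L_i$. As each $\alpha_i$ is onto, (6) gives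
$$\mathbf C_L(A)=\prod_i\mathbf C_R(\sigma)=1.$$
By Dedekind's law $\mathbf N_K(A)=\mathbf N_L(A)A$, and $[\mathbf N_L(A),A]\le L\cap A=1$, so $\mathbf N_L(A)=\mathbf C_L(A)=1$. Hence $\mathbf N_K(A)=A$.

**Step 2: the choice of $U$.** We need a $K$-module $U$ over $\mathbb F_p$ and an $A$-invariant functional $f$ on it such that, for each $i$, the group $L_i$ alone can make $f$ vanish at any given vector. The direct sum of $p+1$ copies of $F$, with $L_i$ and $A$ acting on the $i$-th copy as on $L_i=R$, and with $f(w_0,\dots,w_p)=\sum_j\mathrm{Tr}(w_j)$, does not do this. If $w_i=0$ and $\sum_{j\ne i}\mathrm{Tr}(w_j)\neq0$, then $L_i$ does not change this value. In fact for $1\ne h\in B_i$ we have $\mathbf C_L(h)=L_i$, because $h\notin B_j$ for $j\ne i$; so by (7), with $\lambda$ trivial on $A$ and $\ker(\lambda)\cap U=\ker f$, the element $uh$ with $u=(w_j)_j$ is not conjugate into $T$. A functional that sees every factor multiplicatively avoids this. Let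
$$U=F\otimes_{\mathbb F_p}\cdots\otimes_{\mathbb F_p}F\quad(p+1\text{ factors, indexed }0,\dots,p),\qquad f=\mathrm{Tr}\otimes\cdots\otimes\mathrm{Tr}:U\to\mathbb F_p .$$
Let $(r_i)_i\in L$ act by multiplication by $r_i$ in the $i$-th factor for every $i$, and let $a\in A$ act by $\bigotimes_i\sigma^{\alpha_i(a)}$. These fit together to an action of $K$: applying $a^{-1}$, then $(r_i)_i$, then $a$, sends $\bigotimes w_i$ to
$$\bigotimes_i\sigma^{\alpha_i(a)}\bigl(r_i\,\sigma^{-\alpha_i(a)}(w_i)\bigr)=\bigotimes_i\sigma^{\alpha_i(a)}(r_i)\,w_i ,$$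
which is the action of $(r_i)_i^{\,a}$.

**Step 3: the groups $H$, $P$ and $T$.** Put $H=U\rtimes K$ and $P=UA$. Since $|H:P|=|L|=m^{p+1}$ is prime to $p$, $P\in\mathrm{Syl}_p(H)$. Since $U\le P$ and $U\trianglelefteq H$, $\mathbf N_H(P)/U$ corresponds to $\mathbf N_K(A)=A$ under $H/U\cong K$, so
$$\mathbf N_H(P)=P.\tag{8}$$
The functional $f$ is nonzero because $\mathrm{Tr}$ is onto, and it is $A$-invariant because $\mathrm{Tr}\circ\sigma=\mathrm{Tr}$. Hence $uh\mapsto f(u)$ ($u\in U$, $h\in A$) is a homomorphism $P\to\mathbb F_p$: we have $(uh)(u'h')=(u+u'^{\,h^{-1}})\,hh'$ and $f(u'^{\,h^{-1}})=f(u')$. Let $T=\ker(f)A$ be its kernel. Then $T\trianglelefteq P$, $|P:T|=p$, and $U\cap T=\ker f\ne U$.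

**Step 4: every element of $P$ is $H$-conjugate to an element of $T$.** Let $x=uh$ with $u\in U$, $h\in A$. Choose $i$ with $h\in B_i$. Let $\varphi_i:U\to F$ be the linear map that applies $\mathrm{Tr}$ to all factors except the $i$-th and the identity to the $i$-th:
$$\varphi_i\Bigl(\bigotimes_jw_j\Bigr)=w_i\prod_{j\ne i}\mathrm{Tr}(w_j).$$
Let $l\in L_i$ be given by $r\in R$. Then
$$f(u^l)=\mathrm{Tr}\bigl(r\,\varphi_i(u)\bigr).\tag{9}$$
Both sides are linear in $u$, so it is enough to check $u=\bigotimes_jw_j$. There the left side is $\mathrm{Tr}(rw_i)\prod_{j\neq i}\mathrm{Tr}(w_j)$, and so is the right side, as the traces lie in $\mathbb F_p$. By Lemma 3 with $w=\varphi_i(u)$, we can choose $r\in R$ so that (9) is $0$. Since $l\in L_i$ and $h\in B_i$, $l$ centralizes $h$, so $x^l=u^lh\in\ker(f)A=T$.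

## Proof of Theorem A

**Step 1: apply Lemma 2.** By Step 3 above, $H,P,U,T$ satisfy its hypotheses. Choose $E$ and $\lambda$, and let $V$, $G=V\rtimes H$ and $\chi$ be as there. By Lemma 2(a) and (8), $P\in\mathrm{Syl}_p(G)$ and $\mathbf N_G(P)=\mathbf N_H(P)=P$. By Lemma 2(b), $\chi\in\mathrm{Irr}(G)$ has degree $p\,|H:P|=p\,m^{p+1}$, divisible by $p$. For $x\in\mathbf N_G(P)=P$, the value $\chi(x)$ is the number of cosets $Tg$ with $gxg^{-1}\in T$. Step 4 above provides $l\in L$ with $x^l\in T$, so the coset with $g=l^{-1}$ counts, and $\chi(x)$ is a positive integer.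

**Step 2: the structure of $G$.** In the series
$$1\le V\le VU\le VUL\le VULA=G$$
of normal subgroups, the factors are isomorphic to $V,U,L,A$, all abelian. So $G$ is solvable of derived length at most $4$. The factors are a $p'$-group, a $p$-group, a $p'$-group and a $p$-group, so by (L1) the $p$-length is at most $2$. It is not at most $1$, since then Theorem B would give $p\nmid\chi(1)$. So it is exactly $2$. Finally $|G|$ is the product of a power of $q$, a power of $p$ and a power of $m$; as $q$ is odd, and $m$ is odd when $p$ is odd, $|G|$ is odd for $p>2$. $\blacksquare$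

For $p=2$ and $E=\mathbb F_3$ the sizes are $|A|=2^2$, $|L|=3^3$, $|U|=2^8$, $|V|=3^{27}$, and $\chi(1)=2\cdot27=54$.

We can now see in this $G$ where the induction along the series broke down. Let $N=VUL$. Then $G=NP$, so $\chi_N$ is irreducible by Theorem B. The Sylow $p$-subgroup of $N$ is $P\cap N=U$. By Dedekind's law $\mathbf N_N(U)=\mathbf N_V(U)\,UL$, and $\mathbf N_V(U)=\mathbf C_V(U)=0$ by Step 1 of Lemma 2, so $\mathbf N_N(U)=UL$. On the other hand $\mathbf N_N(P)=N\cap P=U$. The hypothesis on $\chi$ covers $U$ only, and on the rest of $UL$ there are zeros: for $1\ne l\in L$, the $p'$-element $l$ is not conjugate into the $p$-group $T$, so $\chi(l)=0$ by (4).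

## Arbitrary $p$-length and arbitrary powers of $p$

To prove Theorem C we take direct products: powers of the group in Theorem A raise the power of $p$, and a further direct factor raises the $p$-length.

**Step 1: there are solvable groups of every $p$-length.** The trivial group has $p$-length $0$. Let $X$ be solvable of $p$-length $k$, and let $r\ne p$ be a prime. Put
$$Y_0=M\rtimes X,\quad M=\mathbb F_rX,\qquad\qquad Y_1=Z\rtimes Y_0,\quad Z=\mathbb F_pY_0,$$
where $M$ and $Z$ are regular modules. Both groups are solvable. A group acts faithfully on its regular module, so by Dedekind's law $\mathbf C_{Y_0}(M)=M\,\mathbf C_X(M)=M$, and likewise $\mathbf C_{Y_1}(Z)=Z$.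

* The normal subgroup $M$ is a $p'$-group, so by (L2) $Y_0$ has $p$-length $k$.
* The normal subgroups $\mathbf O_p(Y_0)$ and $M$ have coprime orders, so they centralize each other. Hence $\mathbf O_p(Y_0)\le\mathbf C_{Y_0}(M)=M$, and $\mathbf O_p(Y_0)=1$.
* Likewise $\mathbf O_{p'}(Y_1)$ centralizes $Z$, so it lies in the $p$-group $Z$, and $\mathbf O_{p'}(Y_1)=1$.
* The group $\mathbf O_p(Y_1)/Z$ is a normal $p$-subgroup of $Y_1/Z\cong Y_0$, and $\mathbf O_p(Y_0)=1$, so $\mathbf O_p(Y_1)=Z$.

Thus the series of $Y_1$ begins $P_0=Q_0=1$, $P_1=Z$, and continues as the series of $Y_1/Z\cong Y_0$, which has $p$-length $k$. So $Y_1$ has $p$-length $k+1$. By induction every $p$-length occurs.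

**Step 2: the examples.** Let $(G,P,\chi)$ be as in Theorem A, let $\ell\ge2$ and $n\ge1$, and let $Y$ be solvable of $p$-length $\ell$ with Sylow $p$-subgroup $D$. The group $G^n\times Y$ is solvable, and by (L3) its $p$-length is $\max(2,\ell)=\ell$. Its subgroup $P^n\times D$ is a Sylow $p$-subgroup, with normalizer $\mathbf N_G(P)^n\times\mathbf N_Y(D)=P^n\times\mathbf N_Y(D)$. The character $\chi\times\cdots\times\chi\times1_Y$ is irreducible. On this normalizer its values are products of values of $\chi$ on $P$, so they are positive integers. Its degree is $\chi(1)^n$, divisible by $p^n$.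

**Step 3: the bound on the $p$-length.** If $\ell\le1$, the implication holds for all $p$-solvable groups of $p$-length at most $\ell$, by Theorem B. If $\ell\ge2$, it fails by Step 2 with $n=1$. $\blacksquare$
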